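# Satisfiability and model checking for the interval logic HS over infinite words

## 1. A four-letter word and its truth triangles

Take two propositions $a$ and $r$ and the infinite word
$$w_*=\emptyset\;\{a\}\;\{r\}\;\{a,r\}\;\emptyset\;\emptyset\;\emptyset\cdots$$
with positions $0,1,2,\dots$. Read $a$ as a bit and $r$ as a flag. We speak about intervals $[x,y]$ of positions, $x\le y$. Let $\beta(x,y)$ say: $x<y$, position $y$ carries the flag $r$, and positions $x$ and $y$ carry the same bit. The flags sit at $2$ (bit $0$) and $3$ (bit $1$). Position $2$ matches only $0$ among the earlier positions, and $3$ matches only $1$. So $\beta$ is true at exactly two intervals, $[0,2]$ and $[1,3]$.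

Now derive new properties from $\beta$. Let $\langle B\rangle\beta$ say of an interval that some *proper prefix* of it satisfies $\beta$. Here is its truth table, with $x$ as the row and $y$ as the column.

| $x\backslash y$ | 0 | 1 | 2 | 3 | 4 | 5 |
|---|---|---|---|---|---|---|
| 0 | F | F | F | T | T | T |
| 1 |   | F | F | F | T | T |
| 2 |   |   | F | F | F | F |
| 3 |   |   |   | F | F | F |

Each row flips at most once, from F to T: row $0$ at $y=3$, row $1$ at $y=4$, the other rows never. Let $\langle\bar B\rangle\beta$ say that some proper extension to the right satisfies $\beta$. Row $0$ is T at $y=0,1$ and then F; row $1$ is T at $y=1,2$ and then F; all other rows are F. Again there is one flip per row, now from T to F. For suffixes the same happens in columns. Let $\langle E\rangle\beta$ say that some proper suffix satisfies $\beta$; it is true only at $[0,3]$, because of $[1,3]$. Let $\langle\bar E\rangle\beta$ say that some proper extension to the left satisfies $\beta$; it is true at $[1,2],[2,2]$ (because of $[0,2]$) and at $[2,3],[3,3]$ (because of $[1,3]$). Reading a column with $x$ decreasing, there is at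 most one flip.

Imagine a device that reads $w_*$ from left to right and must verify a claimed table for $\langle B\rangle\beta$. Between positions $1$ and $2$ it has two rows open, which will flip at different places. With $N$ bits in place of one, the same design opens $2^N$ rows at once (Section 5). And $\langle B\rangle\beta$ is only one modality deep: we may negate it, take suffixes of the result, then prefixes again, and so on. How much memory does the whole family of tables need, if the formula has size $n$? This decides how hard the logic built from such modalities is, and that is the question of these notes.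

## 2. Allen's relations, the logic HS, and two decision problems

**Definition (HS).** Let $AP$ be a finite set of propositions. Formulas of Halpern and Shoham's interval temporal logic HS are
$$\varphi::=p\mid\neg\varphi\mid\varphi\vee\varphi\mid\langle X\rangle\varphi,\qquad p\in AP,\quad X\in\{A,L,B,E,D,O,\bar A,\bar L,\bar B,\bar E,\bar D,\bar O\}.$$
Intervals are pairs $[x,y]$ of natural numbers with $x\le y$; singletons $[x,x]$ are allowed. The Allen relations are

- $[x,y]\,\mathcal R_A\,[v,z]\iff y=v$;
- $[x,y]\,\mathcal R_L\,[v,z]\iff y<v$;
- $[x,y]\,\mathcal R_B\,[v,z]\iff x=v\wedge z<y$;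
- $[x,y]\,\mathcal R_E\,[v,z]\iff y=z\wedge x<v$;
- $[x,y]\,\mathcal R_D\,[v,z]\iff x<v\wedge z<y$;
- $[x,y]\,\mathcal R_O\,[v,z]\iff x<v<y<z$;

and $\mathcal R_{\bar X}$ is the inverse of $\mathcal R_X$. Let $w$ be an infinite word over $2^{AP}$. Then $I\models_w p$ iff $p\in w(i)$ for all $i\in I$ (*homogeneity*), the connectives are as usual, and $I\models_w\langle X\rangle\varphi$ iff $J\models_w\varphi$ for some interval $J$ with $I\,\mathcal R_X\,J$. The word $w$ *satisfies* $\varphi$ if $[0,0]\models_w\varphi$. We write $[X]=\neg\langle X\rangle\neg$.

*Example.* From $[1,3]$, the modality $\langle B\rangle$ reaches $[1,1],[1,2]$; $\langle E\rangle$ reaches $[2,3],[3,3]$; $\langle D\rangle$ reaches $[2,2]$; $\langle O\rangle$ reaches $[2,z]$ with $z\ge4$; $\langle A\rangle$ reaches $[3,z]$ with $z\ge3$; $\langle L\rangle$ reaches all $[v,z]$ with $v\ge4$. In $w_*$ the proposition $r$ holds on $[2,2],[3,3],[2,3]$ and nowhere else; $a$ holds only on $[1,1]$ and $[3,3]$.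

A *fragment* is given by a set of modalities: AB uses only $\langle A\rangle,\langle B\rangle$, and BE only $\langle B\rangle,\langle E\rangle$. The truth of a BE formula at $[x,y]$ depends only on the finite word $w(x)\cdots w(y)$, so BE also makes sense over finite nonempty words, where $u$ satisfies $\varphi$ if the whole interval $[0,|u|-1]$ does.

**Definition (Kripke structure).** A finite Kripke structure is $\mathcal K=(G,G_0,\delta,\mu)$ with a finite set $G$ of states, initial states $G_0\subseteq G$, a total relation $\delta\subseteq G\times G$ (every state has a successor), and $\mu:G\to2^{AP}$. A trace is a word $\mu(g_0)\mu(g_1)\cdots$ with $g_0\in G_0$ and $(g_i,g_{i+1})\in\delta$ for all $i$.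

*Satisfiability*: given $\varphi$, does some infinite word over $2^{AP}$ satisfy $\varphi$? *Model checking*: given $\mathcal K$ and $\varphi$, does every trace of $\mathcal K$ satisfy $\varphi$? In both, $AP$ is part of the input, and complexity is measured in the size of the whole input. The source of the problem is "A Quantitative Extension Of Interval Temporal Logic Over Infinite Words" (http://time22.time-symposium.org/slides/bozzelli.pdf). The known facts stated with it are: HS is expressively equivalent to LTL; AB is expressively complete and exponentially more succinct than LTL, with EXPSPACE-complete satisfiability and model checking; the only known upper bounds for full HS are non-elementary, even for BE over finite words. It asks for the exact complexity of both problems.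

**Theorem 1.** For full HS under the infinite word semantics, satisfiability and model checking are EXPSPACE-complete.

**Theorem 2.** From an HS formula $\varphi$ one can compute an LTL formula $\Phi_\varphi$ over $AP$ plus $O(n^3)$ fresh propositions, where $n=O(|\varphi|)$ is the number defined in Lemma 1 below, in time (hence of size) $2^{O(n^3)}$, such that an infinite word $w$ over $2^{AP}$ satisfies $\varphi$ iff some extension of $w$ by the fresh propositions satisfies $\Phi_\varphi$.

**Theorem 3.**

1. Every fragment containing $\langle A\rangle,\langle B\rangle$ has EXPSPACE-complete satisfiability and model checking. Satisfiability for every fragment containing $\langle B\rangle,\langle\bar B\rangle,\langle E\rangle$ is EXPSPACE-complete.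
2. Satisfiability of BE over finite words is EXPSPACE-complete, and so is satisfiability of full HS over finite words.
3. The complement of model checking is in nondeterministic space $2^{O(n^3)}+O(\log|\mathcal K|)$, and so is model checking. For a fixed formula model checking is in NL, and it is NL-complete for some fixed formula.
4. Every HS formula has an equivalent nondeterministic Büchi automaton (NBA) with $2^{2^{O(n^3)}}$ states. For every $N\ge1$ there is an AB formula of size $O(N)$ all of whose NBAs have at least $2^{2^N}-1$ states.

We use the following textbook facts. LTL formulas are built from propositions with $\neg,\vee$, $\mathsf X$ (next) and $\mathsf U$ (until): $\alpha\,\mathsf U\,\gamma$ holds at $v$ iff $\gamma$ holds at some $y\ge v$ and $\alpha$ holds at all $u$ with $v\le u<y$. As usual $\mathsf F\alpha=\top\,\mathsf U\,\alpha$, $\mathsf G\alpha=\neg\mathsf F\neg\alpha$, $\alpha\,\mathsf W\,\gamma=(\alpha\,\mathsf U\,\gamma)\vee\mathsf G\alpha$, and a word satisfies a formula if it holds at position $0$. An NBA is a finite nondeterministic automaton that accepts an infinite word if some run visits accepting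 states infinitely often. LTL satisfiability is in PSPACE (Sistla–Clarke, JACM 1985). An LTL formula $\Phi$ has an NBA with $2^{O(|\Phi|)}$ states, whose states are encoded by $O(|\Phi|)$ bits and whose transitions are checkable in space polynomial in $|\Phi|$ (Vardi–Wolper, Inf. & Comp. 1994). Nondeterministic space $\ge\log$ is closed under complement (Immerman–Szelepcsényi). EXPSPACE, the class of problems decidable in deterministic space $2^{\mathrm{poly}}$, is closed under complement.

## 3. Four modalities suffice

The purpose of this section is to reduce twelve modalities to the four that appeared in the tables. Fix $w$ and write $\psi(x,y)$ for $[x,y]\models_w\psi$; always $x\le y$. Let $\top=p\vee\neg p$ for some proposition $p$, and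
$$\pi:=\neg\langle B\rangle\top .$$
An interval has a proper prefix iff it is not a singleton, so $\pi$ is true exactly on singletons. Put
$$\mathrm R(\varphi):=(\pi\wedge\varphi)\vee\langle E\rangle(\pi\wedge\varphi),\qquad \mathrm L(\varphi):=(\pi\wedge\varphi)\vee\langle B\rangle(\pi\wedge\varphi).$$
The only singleton among $[x,y]$ and its proper suffixes is $[y,y]$, so $\mathrm R(\varphi)(x,y)\iff\varphi(y,y)$. Likewise $\mathrm L(\varphi)(x,y)\iff\varphi(x,x)$.

*Example.* The property $\beta$ of Section 1 is $\neg\pi\wedge\mathrm R(r)\wedge(\mathrm L(a)\leftrightarrow\mathrm R(a))$.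

**Lemma 1.** From $\varphi$ one computes a sequence $\psi_1,\dots,\psi_n$ with $1\le n=O(|\varphi|)$ and $\psi_n\equiv\varphi$, where each $\psi_k$ is a proposition, $\neg\psi_i$, $\psi_i\vee\psi_j$, or $\langle X\rangle\psi_i$ with $X\in\{B,\bar B,E,\bar E\}$ and $i,j<k$.

*Proof.* The other eight modalities are definable.

- $\langle A\rangle\varphi\equiv\mathrm R(\varphi\vee\langle\bar B\rangle\varphi)$: at $[y,y]$ the argument says $\varphi(y,z)$ for some $z\ge y$. Symmetrically $\langle\bar A\rangle\varphi\equiv\mathrm L(\varphi\vee\langle\bar E\rangle\varphi)$, since at $[x,x]$ the argument says $\varphi(v,x)$ for some $v\le x$.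
- $\langle L\rangle\varphi\equiv\langle A\rangle(\neg\pi\wedge\langle A\rangle\varphi)$: go to $[y,z]$ with $z>y$, then to some interval starting at $z$. Symmetrically $\langle\bar L\rangle\varphi\equiv\langle\bar A\rangle(\neg\pi\wedge\langle\bar A\rangle\varphi)$.
- $\langle D\rangle\varphi\equiv\langle B\rangle\langle E\rangle\varphi$: go to $[x,z]$ with $z<y$, then to $[v,z]$ with $x<v\le z$. Symmetrically $\langle\bar D\rangle\varphi\equiv\langle\bar B\rangle\langle\bar E\rangle\varphi$.
- $\langle O\rangle\varphi\equiv\langle E\rangle(\neg\pi\wedge\langle\bar B\rangle\varphi)$: go to $[v,y]$ with $x<v<y$, then to $[v,z]$ with $z>y$.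
- $\langle\bar O\rangle\varphi\equiv\langle B\rangle(\neg\pi\wedge\langle\bar E\rangle\varphi)$: the target $[v,z]$ must satisfy $v<x<z<y$, and we go to $[x,z]$ with $x<z<y$ and then to $[v,z]$ with $v<x$.

Replace modalities from the inside out and list subformulas once each. Every replacement adds $O(1)$ new entries, because the argument is shared. $\square$

From now on $\psi_1,\dots,\psi_n$ is such a sequence. Let $T$ be the set of $k$ for which $\psi_k$ is a proposition, $\langle B\rangle\psi_i$ or $\langle\bar B\rangle\psi_i$, and let $S$ be the set of $k$ for which $\psi_k$ is $\langle E\rangle\psi_i$ or $\langle\bar E\rangle\psi_i$. Formulas in $T$ will be read along rows (fixed $x$), those in $S$ along columns (fixed $y$).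

## 4. Threshold functions of rows and columns

The aim is to replace each row or column of a truth table by a single number. Fix $w$. For $x\le y$ the semantics says
$$\begin{aligned}\langle B\rangle\psi\,(x,y)&\iff\psi(x,v)\text{ for some }v\in[x,y), &\langle\bar B\rangle\psi\,(x,y)&\iff\psi(x,v)\text{ for some }v>y,\\ \langle E\rangle\psi\,(x,y)&\iff\psi(v,y)\text{ for some }v\in(x,y], &\langle\bar E\rangle\psi\,(x,y)&\iff\psi(v,y)\text{ for some }v<x.\end{aligned}$$
For fixed $x$, the first is inherited by larger $y$ and the second by smaller $y$; a proposition is inherited by smaller $y$ because of homogeneity. For fixed $y$, the truth of $\langle E\rangle\psi$ is inherited by smaller $x$ and that of $\langle\bar E\rangle\psi$ by larger $x$.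

**Definition (thresholds).** For $k\in T$ let $\tau_k(x)\in[x,\infty]$ be the least $y\ge x$ at which $\psi_k(x,y)$ is true (case $\langle B\rangle$), respectively false (proposition, $\langle\bar B\rangle$), and $\infty$ if there is none. For $k\in S$ let $\sigma_k(y)\in\{-\infty\}\cup[0,y]$ be the largest $x\le y$ at which $\psi_k(x,y)$ is true (case $\langle E\rangle$), respectively false (case $\langle\bar E\rangle$), and $-\infty$ if there is none.

By the monotonicity just noted, for all $x\le y$:
$$k\in T:\quad y\ge\tau_k(x)\iff\psi_k(x,y)\ (\text{case }B),\qquad y\ge\tau_k(x)\iff\neg\psi_k(x,y)\ (\text{proposition},\bar B);\tag{1}$$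
$$k\in S:\quad x\le\sigma_k(y)\iff\psi_k(x,y)\ (\text{case }E),\qquad x\le\sigma_k(y)\iff\neg\psi_k(x,y)\ (\text{case }\bar E).\tag{2}$$

*Example.* In $w_*$ the thresholds of $\langle B\rangle\beta$ are $\tau(0)=3$, $\tau(1)=4$, and $\tau(x)=\infty$ for $x\ge2$. Those of $\langle\bar B\rangle\beta$ are $\tau(0)=2$, $\tau(1)=3$, and $\tau(x)=x$ for $x\ge2$. For $\langle E\rangle\beta$: $\sigma(3)=0$ and $\sigma(y)=-\infty$ otherwise. For $\langle\bar E\rangle\beta$: $\sigma(2)=0$, $\sigma(3)=1$, and $\sigma(y)=y$ otherwise.

## 5. One marker, automata for suffixes, and the width of a cut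

**Propositions and depth one.** Let $p$ be a proposition. Its threshold $\tau(x)$ is the first position $\ge x$ without $p$. If two starting points $x,x'\le z$ both have a threshold beyond $z$, then $p$ holds from each of them up to $z$, and both thresholds are the first position after $z$ without $p$. So at most one threshold value crosses the cut between $z$ and $z+1$. For $\langle B\rangle p$ we have $\tau(x)=x+1$ if $p\in w(x)$ and $\infty$ otherwise; the only finite value beyond $z$ with $x\le z$ is $z+1$. For $\langle E\rangle p$, $\sigma(y)=y-1$ if $y\ge1$ and $p\in w(y)$, else $-\infty$; the only value $\le z$ with $y>z$ is $z$. In such cases one marking proposition describes all thresholds, for instance "the next position without $p$".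

**One marker is not enough.** Suppose we mark a set $Z$ of positions and want $\tau(x)$ to be the first marked position $\ge x$, for $\langle B\rangle\beta$ on $w_*$. Since $\tau(0)=3$, position $3$ is marked. Then the first marked position $\ge1$ is at most $3$, but $\tau(1)=4$. The two open rows need two names. With more bits it gets worse. Take propositions $b_1,\dots,b_N,r$ and the formula
$$\langle B\rangle\Big(\neg\pi\wedge\mathrm R(r)\wedge\bigwedge_{i\le N}(\mathrm L(b_i)\leftrightarrow\mathrm R(b_i))\Big)$$
of size $O(N)$, on a word that lists all $2^N$ bit vectors first without $r$ and then, in the same order, with $r$. For $0\le x<2^N$ the first later flag position with the bits of $x$ is $2^N+x$, so the threshold of $x$ is $2^N+x+1$. These $2^N$ distinct values all cross the cut after $z=2^N-1$. So exponentially many names are sometimes necessary. The hope is that they always suffice, since exponentially many names cost only polynomially many propositions.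

**Automata for suffixes.** The first method one would try for an upper bound, say for BE over finite words, is to build deterministic automata bottom up. Let $\psi$ have a deterministic automaton with $K$ states. Negation swaps accepting and rejecting states. For $\langle B\rangle\psi$ we add one flag, set once a proper nonempty prefix has been accepted; this costs a factor $2$ and perhaps one new initial state. For $\langle E\rangle\psi$ a copy of the automaton must be started at every position after the first, and we must know at the end whether one of the copies accepts. The construction stores the set of states of all copies, hence about $2^K$ states. This is the point where it stops: each nested $\langle E\rangle$ costs one exponential, and the bound is a tower whose height grows with the nesting.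

**What exactly fails.** The same obstacle is visible in one word. Suppose we want to know which rows $x\le z$ look alike beyond $z$. If $\psi_i=\langle B\rangle\psi_l$, then for $y>z$
$$\psi_i(x,y)\iff\psi_i(x,z+1)\ \text{ or }\ \psi_l(x,v)\text{ for some }v\text{ with }z<v<y,$$
so one bit $\psi_i(x,z+1)$, together with the behavior of $\psi_l$ on the *same* row, decides row $x$ beyond $z$. Propositions and $\langle\bar B\rangle$ are similar. Hence if $S=\emptyset$, the part of a row beyond $z$ is determined by at most $n$ bits, and at most $2^n$ threshold values of each $\psi_k$ cross the cut. But $\psi_i=\langle E\rangle\psi_l$ asks about *other* rows $v\in(x,y]$, and no bounded number of bits attached to $x$ seems to know all rows between $x$ and $z$. The automaton answers by recording a set of behaviors.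

The way out uses (2): for fixed $y$, the truth of $\psi_i$ in column $y$ is decided by comparing $x$ with one number $\sigma_i(y)$. So two rows $x,x'\le z$ agree on $\psi_i$ beyond $z$ unless one of the numbers $\sigma_i(y)$, $y>z$, falls between them. These numbers cut $[0,z]$ into consecutive blocks, and blocks *add* where sets of behaviors *exponentiate*. It remains to bound the number of cuts, and this is symmetric: the cuts are bounded by the row thresholds of simpler formulas.

## 6. At most $2^{n^2+n}$ thresholds cross a cut

**Definition (crossing values).** For $z\in\mathbb N$ put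
$$V_k(z)=\{\tau_k(x):x\le z\}\cap(z,\infty)\ (k\in T),\qquad U_k(z)=\{\sigma_k(y):y>z\}\cap[0,z]\ (k\in S),$$
with finite values only. Both sets are finite: the first has at most $z+1$ elements, the second lies in $[0,z]$.

*Example.* In $w_*$ with $z=1$: $V(1)=\{3,4\}$ for $\langle B\rangle\beta$, and $U(1)=\{0\}$ for $\langle E\rangle\beta$; for $\langle\bar E\rangle\beta$ we get $U(1)=\{0,1\}$, from $\sigma(2)$ and $\sigma(3)$.

**Lemma 2 (transfer across a cut).** Fix $z\in\mathbb N$ and $k\le n$.

(a) Let $x,x'\le z$. Suppose that $x\le u\iff x'\le u$ for all $u\in\bigcup_{j\in S,\,j\le k}U_j(z)$, and $\psi_i(x,z+1)=\psi_i(x',z+1)$ for all $i\in T$, $i\le k$. Then $\psi_i(x,y)=\psi_i(x',y)$ for all $y>z$ and $i\le k$.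

(b) Let $y,y'>z$. Suppose that $y\ge v\iff y'\ge v$ for all $v\in\bigcup_{j\in T,\,j\le k}V_j(z)$, and $\psi_i(z,y)=\psi_i(z,y')$ for all $i\in S$, $i\le k$. Then $\psi_i(x,y)=\psi_i(x,y')$ for all $x\le z$ and $i\le k$.

*Proof.* (a) Induct on $i\le k$. If $\psi_i$ is $\neg\psi_l$ or $\psi_l\vee\psi_{l'}$, use induction. If $\psi_i$ is a proposition $p$ and $y>z$, then $\psi_i(x,y)$ iff $\psi_i(x,z+1)$ and $p$ holds on $[z+1,y]$; the same for $x'$, and the first conditions agree by hypothesis. If $\psi_i=\langle B\rangle\psi_l$, then for $y>z$ we split the witness $v\in[x,y)$ into $v\le z$ and $v>z$: $\psi_i(x,y)$ iff $\psi_i(x,z+1)$, or $\psi_l(x,v)$ for some $z<v<y$. The first part agrees by hypothesis, the second by induction. If $\psi_i=\langle\bar B\rangle\psi_l$, then $\psi_i(x,y)$ iff $\psi_l(x,v)$ for some $v>y>z$; use induction. Finally let $i\in S$. By (2), the truth of $\psi_i(x,y)$ depends only on whether $x\le\sigma_i(y)$. If $\sigma_i(y)>z$, this holds for $x$ and for $x'$. If $\sigma_i(y)=-\infty$, it holds for neither. Otherwise $\sigma_i(y)\in U_i(z)$, and it does not separate $x$ from $x'$ by hypothesis.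

(b) Induct on $i\le k$; Boolean cases are clear. If $i\in T$, then by (1) the truth of $\psi_i(x,y)$ depends only on whether $y\ge\tau_i(x)$. If $\tau_i(x)\le z$, this holds for both $y,y'$; if $\tau_i(x)=\infty$, for neither; otherwise $\tau_i(x)\in V_i(z)$, which does not separate them. If $\psi_i=\langle E\rangle\psi_l$, split the witness $v\in(x,y]$: $\psi_i(x,y)$ iff $\psi_i(z,y)$ (a witness in $(z,y]$), or $\psi_l(v,y)$ for some $x<v\le z$. The first part agrees by hypothesis, the second by induction. If $\psi_i=\langle\bar E\rangle\psi_l$, then $\psi_i(x,y)$ iff $\psi_l(v,y)$ for some $v<x\le z$; use induction. $\square$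

**Lemma 3 (width).** Let $W:=2^{n^2+n}$. For all $z$: $|V_k(z)|\le W$ for $k\in T$ and $|U_k(z)|\le W$ for $k\in S$.

*Proof.* **Step 1: bound the row thresholds by earlier column thresholds.** Let $k\in T$, and let $x\le z$ with $z<\tau_k(x)<\infty$. Since the flip of row $x$ lies beyond $z$, $\tau_k(x)$ is determined by the restriction of $\psi_k(x,\cdot)$ to $(z,\infty)$. By Lemma 2(a) this restriction is determined by two data: the block of $x$ with respect to the cuts $U_j(z)$, $j\in S$, $j\le k$, and the bits $\psi_i(x,z+1)$, $i\in T$, $i\le k$. As $k\notin S$, only $j<k$ occur. A set of $q$ numbers $u$ splits $[0,z]$ into at most $q+1$ classes under "$x\le u\iff x'\le u$ for all $u$". Hence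
$$|V_k(z)|\le2^n\Big(1+\sum_{j\in S,\,j<k}|U_j(z)|\Big).$$

**Step 2: bound the column thresholds by earlier row thresholds.** Let $k\in S$ and $y>z$ with $\sigma_k(y)\in[0,z]$. Then $\sigma_k(y)$ is determined by $\psi_k(\cdot,y)$ on $[0,z]$, and by Lemma 2(b) this function is determined by the block of $y$ with respect to the sets $V_j(z)$, $j\in T$, $j<k$, and at most $n$ bits $\psi_i(z,y)$. Hence
$$|U_k(z)|\le2^n\Big(1+\sum_{j\in T,\,j<k}|V_j(z)|\Big).$$

**Step 3: solve the recurrence.** Let $a_k=\sum_{j\in T,\,j\le k}|V_j(z)|+\sum_{j\in S,\,j\le k}|U_j(z)|$ and $a_0=0$. By Steps 1 and 2, $a_k\le a_{k-1}+2^n(1+a_{k-1})$, also when $k\notin T\cup S$. So $1+a_k\le(1+2^n)(1+a_{k-1})$, and $1+a_n\le(1+2^n)^n\le2^{n(n+1)}=W$. $\square$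

## 7. Naming the flip points by colors

The aim is to describe each function $\tau_k,\sigma_k$ by finitely many labels: position $x$ carries a color $t_k(x)$ and its threshold is the *next* position that shows this color. Let
$$m:=(n+1)^2,\qquad\mathrm{Col}:=\{0,1,\dots,2^m-1\}.$$
Since $2^m=2^{n+1}W\ge4W$, there are $2^m-1\ge W+2$ nonzero colors. Color $0$ means "none".

**Lemma 4 (coloring).** For each $k\in T$ there are $c_k,t_k:\mathbb N\to\mathrm{Col}$ with
$$\tau_k(x)=\min\{y\ge x:c_k(y)=t_k(x)\ne0\}\quad\text{for all }x\qquad(\min\emptyset=\infty).\tag{3}$$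
For each $k\in S$ there are $c_k,t_k:\mathbb N\to\mathrm{Col}$ with
$$\sigma_k(y)=\max\{x\le y:c_k(x)=t_k(y)\ne0\}\quad\text{for all }y\qquad(\max\emptyset=-\infty).\tag{4}$$

*Proof.* **Step 1: the conflict relation for $k\in T$.** Call the finite values of $\tau_k$ *targets*. For a target $y$ let $s(y)=\min\{x:\tau_k(x)=y\}\le y$; the map $s$ is injective, as $\tau_k(s(y))=y$. Targets $y'<y$ *conflict* if $s(y)\le y'$: some position whose threshold is $y$ would meet $y'$ first.

**Step 2: greedy coloring for $k\in T$.** Process the targets in increasing order of $s$ and give each a nonzero color different from those of the already colored targets in conflict with it. To see that a color is free, let $y$ be the current target, $z:=s(y)$, and let $y''$ be an already colored target in conflict with $y$. Then $s(y'')<z$. Moreover $y''\ge z$: if $y''<y$ this is the conflict condition, and if $y''>y$ then $y''>y\ge s(y)=z$. Since $y''=\tau_k(s(y''))$ with $s(y'')\le z$, either $y''=z$ or $y''\in V_k(z)$. By Lemma 3 at most $W+1$ colors are forbidden.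

**Step 3: verification for $k\in T$.** Let $c_k$ be this color on targets and $0$ elsewhere. Let $t_k(x)=c_k(\tau_k(x))$ if $\tau_k(x)<\infty$ and $t_k(x)=0$ otherwise. If $\tau_k(x)=\infty$, the set in (3) is empty. If $\tau_k(x)=y<\infty$, then $y$ is in the set. Suppose $c_k(y')=c_k(y)$ for some $y'\in[x,y)$. The color is nonzero, so $y'$ is a target, and $s(y)\le x\le y'<y$. So $y'$ and $y$ conflict and have equal colors, a contradiction.

**Step 4: the case $k\in S$.** Targets are the values of $\sigma_k$ in $\mathbb N$. Targets $x<x'$ conflict if $\sigma_k(y)=x$ for some $y\ge x'$. Color greedily in increasing order. An earlier target $x<x'$ in conflict with $x'$ satisfies $x=\sigma_k(y)$ with $y>x'-1$ and $x\le x'-1$, so $x\in U_k(x'-1)$; at most $W$ colors are forbidden. Let $c_k$ be the color on targets and $0$ elsewhere, and $t_k(y)=c_k(\sigma_k(y))$, or $0$ if $\sigma_k(y)=-\infty$. If $\sigma_k(y)=-\infty$, the set in (4) is empty. Otherwise $\sigma_k(y)$ is in it, and if some $x'\in(\sigma_k(y),y]$ had the same nonzero color, $x'$ would be a target in conflict with $\sigma_k(y)$, a contradiction. $\square$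

*Example.* For $\langle B\rangle\beta$ on $w_*$ the targets are $3$ and $4$, with $s(3)=0$ and $s(4)=1$. They conflict, since $s(4)=1\le3$. So $c(3)=1$, $c(4)=2$, $t(0)=1$, $t(1)=2$, and all other values are $0$.

## 8. Annotated words and the conditions that check them

An LTL formula can guess colors but cannot be told that they are the right ones. So we now start from *arbitrary* colors and find conditions that force them to be right.

**Definition (annotation).** An *annotated word* is a word $w$ with arbitrary functions $c_k,t_k:\mathbb N\to\mathrm{Col}$, $k\in T\cup S$. For $x\le y$ let $H(x,y)\subseteq T\cup S$ be given by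
$$k\in T:\ k\in H(x,y)\iff c_k(v)=t_k(x)\ne0\text{ for some }v\in[x,y];\tag{5}$$
$$k\in S:\ k\in H(x,y)\iff c_k(v)=t_k(y)\ne0\text{ for some }v\in[x,y].\tag{6}$$
For $H\subseteq T\cup S$ let $val_k(H)$ be the truth value $[k\in H]$ if $\psi_k$ is $\langle B\rangle\psi_i$ or $\langle E\rangle\psi_i$, and $[k\notin H]$ if $\psi_k$ is a proposition, $\langle\bar B\rangle\psi_i$ or $\langle\bar E\rangle\psi_i$; for Boolean $\psi_k$ it is computed inductively. Put $\hat\psi_k(x,y):=val_k(H(x,y))$. The annotation is *correct* if $\hat\psi_k(x,y)=\psi_k(x,y)$ for all $k$ and all $x\le y$.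

*Example.* Let $\psi_1=p$, $\psi_2=\langle B\rangle\psi_1$, so $T=\{1,2\}$, $S=\emptyset$, and let $w=\{p\}\{p\}\emptyset\emptyset\cdots$. Then $\tau_1(0)=\tau_1(1)=2$ and $\tau_1(x)=x$ for $x\ge2$, while $\tau_2(0)=1$, $\tau_2(1)=2$ and $\tau_2(x)=\infty$ for $x\ge2$. For $k=1$ there are no conflicts, and we may take $t_1=1$ everywhere, $c_1(v)=1$ iff $v\ge2$, else $0$. For $k=2$ the targets $1,2$ conflict; take $c_2(1)=1$, $c_2(2)=2$, $t_2(0)=1$, $t_2(1)=2$, all else $0$. Then $H(0,0)=\emptyset$, $H(0,1)=\{2\}$, $H(0,2)=\{1,2\}$. So $\hat\psi_1$ is true, true, false on these three intervals and $\hat\psi_2$ is false, true, true, as it should be. If we change $t_1(0)$ to $0$, then $1\notin H(0,2)$ and $\hat\psi_1(0,2)$ is true although $p\notin w(2)$: an incorrect annotation.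

**Lemma 5.** Every $w$ has a correct annotation.

*Proof.* Take the functions of Lemma 4. For $k\in T$, (5) and (3) give $k\in H(x,y)\iff y\ge\tau_k(x)$. For $k\in S$, (6) and (4) give $k\in H(x,y)\iff x\le\sigma_k(y)$: if $x\le\sigma_k(y)$ then $v=\sigma_k(y)$ is a witness in $[x,y]$, and a witness $v\in[x,y]$ gives $\sigma_k(y)\ge v\ge x$. Now (1) and (2) say $\hat\psi_k=\psi_k$ for $k\in T\cup S$, and Boolean $k$ follow by induction. $\square$

Directly from (5) and (6), in every annotated word:
$$k\in T:\quad k\in H(x,y+1)\iff k\in H(x,y)\text{ or }c_k(y+1)=t_k(x)\ne0;\tag{7}$$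
$$k\in S,\ 1\le x\le y:\quad k\in H(x-1,y)\iff k\in H(x,y)\text{ or }c_k(x-1)=t_k(y)\ne0.\tag{8}$$
In particular membership of $k\in T$ persists when $y$ grows, and membership of $k\in S$ persists when $x$ decreases.

**Definition (local conditions).** For $k\in T\cup S$ the condition $(C_k)$ is:

- $\psi_k=p$: for all $x\le y$, $k\notin H(x,y)\iff p\in w(v)$ for all $v\in[x,y]$.
- $\psi_k=\langle B\rangle\psi_i$: (0) $k\notin H(x,x)$ for all $x$; (1) for all $x\le y$ with $k\notin H(x,y)$: $\hat\psi_i(x,y)\iff c_k(y+1)=t_k(x)\ne0$.
- $\psi_k=\langle\bar B\rangle\psi_i$: (1) for all $x<y$ with $k\in H(x,y)$: $\hat\psi_i(x,y)\iff k\notin H(x,y-1)$; (2) for all $x$: if $k\notin H(x,y)$ for all $y\ge x$, then $\hat\psi_i(x,y)$ for infinitely many $y$.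
- $\psi_k=\langle E\rangle\psi_i$: (0) $k\notin H(y,y)$ for all $y$; (1) for all $1\le x\le y$ with $k\notin H(x,y)$: $\hat\psi_i(x,y)\iff c_k(x-1)=t_k(y)\ne0$.
- $\psi_k=\langle\bar E\rangle\psi_i$: (0) $k\in H(0,y)$ for all $y$; (1) for all $x<y$ with $k\in H(x,y)$: $\hat\psi_i(x,y)\iff k\notin H(x+1,y)$.

Part (2) for $\langle\bar B\rangle$ cannot be dropped: if $\hat\psi_i$ is false everywhere and $t_k=0$ everywhere, then $H$ never contains $k$, part (1) is vacuous, and $\hat\psi_k$ is true everywhere, a promise that is never kept.

**Lemma 6.** An annotation is correct iff $(C_k)$ holds for all $k\in T\cup S$.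

*Proof.* **Step 1: reduction to one formula at a time.** Let $(C_k')$ say: for all $x\le y$, $\hat\psi_k(x,y)$ satisfies the semantic clause of $\psi_k$ with $\hat\psi_i$ in place of $\psi_i$. If all $(C_k')$ hold, then $\hat\psi_k=\psi_k$ by induction on $k$ (Boolean $k$ by the definition of $val_k$). If the annotation is correct, all $(C'_k)$ hold. So it suffices to show $(C_k)\iff(C_k')$ for each $k\in T\cup S$. For a proposition the two are the same statement.

**Step 2: $\psi_k=\langle B\rangle\psi_i$.** $(C'_k)$ says $k\in H(x,y)\iff\rho(x,y)$, where $\rho(x,y)$ means $\hat\psi_i(x,v)$ for some $v\in[x,y)$. We have $\rho(x,x)$ false and $\rho(x,y+1)\iff\rho(x,y)$ or $\hat\psi_i(x,y)$; compare (7). Assume $(C_k')$. Then (0) holds. If $k\notin H(x,y)$, then $\rho(x,y)$ is false, so $k\in H(x,y+1)$ iff $c_k(y+1)=t_k(x)\ne0$, and $\rho(x,y+1)$ iff $\hat\psi_i(x,y)$; these agree, which is (1). Conversely assume (0) and (1) and induct on $y\ge x$. At $y=x$ both sides are false. In the step, if $k\in H(x,y)$ then $\rho(x,y)$, and both sides are true at $y+1$. If $k\notin H(x,y)$, then $\rho(x,y)$ is false, and by (1) the two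 recurrences give the same value at $y+1$.

**Step 3: $\psi_k=\langle\bar B\rangle\psi_i$.** $(C'_k)$ says $k\notin H(x,y)\iff\hat\psi_i(x,v)$ for some $v>y$. Fix $x$ and let $\tau$ be the least $y\ge x$ with $k\in H(x,y)$, or $\infty$; then $k\in H(x,y)\iff y\ge\tau$. If $\tau=\infty$, (1) is vacuous for this $x$, and $(C_k')$ at $x$ says that for every $y\ge x$ there is $v>y$ with $\hat\psi_i(x,v)$, i.e. infinitely many such $v$, which is (2). If $\tau<\infty$, (2) is vacuous for this $x$. In that case $(C_k')$ at $x$ says, for $y\ge\tau$, that no $v>\tau$ has $\hat\psi_i(x,v)$, and for $x\le y<\tau$ (where $y=\tau-1$ is the strongest case), that if $\tau>x$ some $v>\tau-1$ has it. Together: $\hat\psi_i(x,v)$ is false for all $v>\tau$, and if $\tau>x$ then $\hat\psi_i(x,\tau)$ is true. Conversely these two facts give $(C_k')$ at $x$. And (1) at $x$ says: for $y>x$ with $y\ge\tau$, $\hat\psi_i(x,y)\iff y-1<\tau\iff y=\tau$. This is the same statement.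

**Step 4: $\psi_k=\langle E\rangle\psi_i$.** $(C_k')$ says $k\in H(x,y)\iff\rho'(x,y)$, where $\rho'(x,y)$ means $\hat\psi_i(v,y)$ for some $v\in(x,y]$. Here $\rho'(y,y)$ is false, and for $1\le x\le y$, $\rho'(x-1,y)\iff\rho'(x,y)$ or $\hat\psi_i(x,y)$; compare (8). Assume $(C'_k)$. Then (0) holds. If $1\le x\le y$ and $k\notin H(x,y)$, then $\rho'(x,y)$ is false, and since $k\in H(x-1,y)\iff\rho'(x-1,y)$, the two recurrences give (1). Conversely assume (0) and (1), fix $y$, and induct downward on $x$ from $y$ to $0$. At $x=y$ both sides are false. In the step from $x\ge1$ to $x-1$: if $k\in H(x,y)$ then $\rho'(x,y)$, and both sides are true at $x-1$; if $k\notin H(x,y)$, then $\rho'(x,y)$ is false, and by (1) the recurrences agree.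

**Step 5: $\psi_k=\langle\bar E\rangle\psi_i$.** $(C_k')$ says $k\notin H(x,y)\iff\hat\psi_i(v,y)$ for some $v<x$. Fix $y$ and let $\sigma$ be the largest $x\le y$ with $k\in H(x,y)$, or $-\infty$; then $k\in H(x,y)\iff x\le\sigma$. If $\sigma=-\infty$, (0) fails for $y$, and $(C_k')$ fails at $x=0$, where no $v<0$ exists. If $\sigma\ge0$, (0) holds for $y$. Then $(C_k')$ for $y$ says that no $v<\sigma$ has $\hat\psi_i(v,y)$ (from $x\le\sigma$) and, if $\sigma<y$, that some $v<\sigma+1$ has it (from $x>\sigma$, the strongest case being $x=\sigma+1$), hence $\hat\psi_i(\sigma,y)$. Conversely these facts give $(C_k')$ for $y$. And (1) for $y$ says: for $x<y$ with $x\le\sigma$, $\hat\psi_i(x,y)\iff x+1>\sigma\iff x=\sigma$. This is the same statement. $\square$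

## 9. Patterns of pairs and their LTL descriptions

The conditions $(C_k)$ quantify over pairs $x\le y$ and use $\hat\psi_i(x,y)$, which depends on the set $H(x,y)$. We classify pairs by finitely many patterns and write LTL formulas that say "some $y\ge x$ forms pattern $\rho$ with the current position $x$".

**Definition (patterns).** For $t\in\mathrm{Col}^T$, $s\in\mathrm{Col}^S$ let
$$Ev_{t,s}(v)=\{k\in T:c_k(v)=t_k\ne0\}\cup\{k\in S:c_k(v)=s_k\ne0\}.$$
Write $t_T(x)=(t_k(x))_{k\in T}$ and $t_S(y)=(t_k(y))_{k\in S}$. A *non-diagonal pattern* is $\rho=(t,s,J_0,M,J)$ with $J_0,M,J\subseteq T\cup S$. A pair $x<y$ *realizes* it if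
$$t_T(x)=t,\quad t_S(y)=s,\quad Ev_{t,s}(x)=J_0,\quad\bigcup_{x<v<y}Ev_{t,s}(v)=M,\quad Ev_{t,s}(y)=J;$$
put $H(\rho)=J_0\cup M\cup J$. A *diagonal pattern* is $\rho=(t,s,J)$, realized by $(x,x)$ if $t_T(x)=t$, $t_S(x)=s$ and $Ev_{t,s}(x)=J$; put $H(\rho)=J$.

Each pair $x\le y$ realizes exactly one pattern $\rho$, and $H(x,y)=H(\rho)$ by (5) and (6). If $x<y$, the same formulas give
$$k\in T:\ k\in H(x,y-1)\iff k\in J_0\cup M;\qquad k\in S:\ k\in H(x+1,y)\iff k\in M\cup J.\tag{9}$$
Indeed, for $k\in T$ only $t_k(x)$ matters, which does not change when $y$ is replaced by $y-1$; for $k\in S$ only $t_k(y)$ matters.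

*Example.* In the example of Section 8 the pair $(0,2)$ has $t=(1,1)$ and $s$ is empty. The color pairs $(c_1,c_2)$ at $0,1,2$ are $(0,0),(0,1),(1,2)$. So $J_0=\emptyset$, $M=\{2\}$, $J=\{1\}$, and $H(\rho)=\{1,2\}=H(0,2)$.

Colors are written in binary with $m$ propositions for each $c_k$ and each $t_k$, so $2m|T\cup S|=O(n^3)$ propositions in all. Fix $(t,s)$. Let $[t]$ and $[s]$ be the propositional formulas saying that the current $t_T$-values are $t$, respectively that the current $t_S$-values are $s$. Let $ev_k$ be "$c_k=t_k$" for $k\in T$ and "$c_k=s_k$" for $k\in S$, and $\bot$ if that color is $0$. Thus $ev_k$ holds at $v$ iff $k\in Ev_{t,s}(v)$. Put, with $k$ ranging over $T\cup S$,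
$$\varepsilon_J=\bigwedge_{k\in J}ev_k\wedge\bigwedge_{k\notin J}\neg ev_k,\qquad\varepsilon_{\subseteq D}=\bigwedge_{k\notin D}\neg ev_k,\qquad\varepsilon^D_{D'}=\bigwedge_{k\in D'\setminus D}ev_k\wedge\bigwedge_{k\notin D'}\neg ev_k.$$
They say $Ev=J$, $Ev\subseteq D$, and (for $D\subsetneq D'$) $D\cup Ev=D'$. Now fix $M$. For $D\subseteq M$ and an LTL formula $\gamma$ define
$$\Theta_M[\gamma]=\varepsilon_{\subseteq M}\,\mathsf U\,\gamma,\qquad\Theta^\infty_M[\gamma]=\mathsf G\varepsilon_{\subseteq M}\wedge\mathsf G\mathsf F\gamma,$$
and for $D\subsetneq M$
$$\Theta_D[\gamma]=\bigvee_{D\subsetneq D'\subseteq M}\varepsilon_{\subseteq D}\,\mathsf U\,\big(\varepsilon^D_{D'}\wedge\mathsf X\Theta_{D'}[\gamma]\big),\qquad\Theta^\infty_D[\gamma]=\bigvee_{D\subsetneq D'\subseteq M}\varepsilon_{\subseteq D}\,\mathsf U\,\big(\varepsilon^D_{D'}\wedge\mathsf X\Theta^\infty_{D'}[\gamma]\big).$$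
The index $D$ is the set of events collected so far, and the formula waits for the next new event.

**Lemma 7.** $\Theta_D[\gamma]$ (respectively $\Theta^\infty_D[\gamma]$) holds at $v$ iff for some (respectively infinitely many) $y\ge v$: $\gamma$ holds at $y$ and $D\cup\bigcup_{v\le u<y}Ev_{t,s}(u)=M$.

*Proof.* Downward induction on $D$. Call $y$ *suitable* for $D$ at $v$ if it satisfies the stated requirement. For $D=M$, $y$ is suitable iff $\gamma$ holds at $y$ and $Ev(u)\subseteq M$ for $v\le u<y$. So some $y$ is suitable iff $\Theta_M[\gamma]$ holds at $v$; and infinitely many are iff $Ev(u)\subseteq M$ for all $u\ge v$ and $\gamma$ holds infinitely often, which is $\Theta_M^\infty[\gamma]$.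

Let $D\subsetneq M$. If $y$ is suitable, there is a first position $u\ge v$ with $Ev(u)\not\subseteq D$, and $y>u$: otherwise the union with $D$ would be $D\ne M$. Put $D'=D\cup Ev(u)\supsetneq D$. Then $D'\subseteq M$ is necessary, and $y>u$ is suitable for $D$ at $v$ iff it is suitable for $D'$ at $u+1$, because the positions from $v$ to $u-1$ contribute nothing outside $D$. On the formula side, the until formula with index $D''$ can be fulfilled only at this first $u$, since its right argument implies $Ev\not\subseteq D$ and its left argument says $Ev\subseteq D$; and at $u$ the formula $\varepsilon^D_{D''}$ holds iff $D''=D'$. So $\Theta_D[\gamma]$ holds at $v$ iff $u$ exists, $D'\subseteq M$, and $\Theta_{D'}[\gamma]$ holds at $u+1$; likewise with $\infty$. Apply the induction hypothesis. $\square$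

For a non-diagonal $\rho=(t,s,J_0,M,J)$ set, with target $M$,
$$R_\rho[\gamma]=[t]\wedge\varepsilon_{J_0}\wedge\mathsf X\,\Theta_\emptyset\big[[s]\wedge\varepsilon_J\wedge\gamma\big],\qquad R_\rho^\infty=[t]\wedge\varepsilon_{J_0}\wedge\mathsf X\,\Theta^\infty_\emptyset\big[[s]\wedge\varepsilon_J\big],$$
and for a diagonal $\rho=(t,s,J)$ set $R_\rho[\gamma]=[t]\wedge[s]\wedge\varepsilon_J\wedge\gamma$. By Lemma 7 with $v=x+1$:
$$R_\rho[\gamma]\text{ holds at }x\iff\text{some }y\ge x\text{ is such that }(x,y)\text{ realizes }\rho\text{ and }\gamma\text{ holds at }y;\tag{10}$$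
$$R_\rho^\infty\text{ holds at }x\iff(x,y)\text{ realizes }\rho\text{ for infinitely many }y.\tag{11}$$

*Example.* For the pattern of $(0,2)$ above, $\varepsilon_{\subseteq\emptyset}$ is $\neg[c_1{=}1]\wedge\neg[c_2{=}1]$, and
$$\Theta_\emptyset[\gamma]=\varepsilon_{\subseteq\emptyset}\,\mathsf U\,\big([c_2{=}1]\wedge\neg[c_1{=}1]\wedge\mathsf X(\neg[c_1{=}1]\,\mathsf U\,\gamma)\big).$$
At position $1$ the colors are $(0,1)$, so the right argument is met at once if $\gamma$ holds at $2$; and $\varepsilon_J$ for $J=\{1\}$ holds at $2$, where the colors are $(1,2)$.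

## 10. The formula $\Phi_\varphi$ and the proof of Theorem 2

We now write $(C_k)$ in LTL. In each item $ev_k$ refers to the $t,s$ of the current $\rho$ (or the current $t$). The formula $\Phi_\varphi$ is the conjunction, over all $k\in T\cup S$, of the following, together with the root formula.

- $\psi_k=p$: $\mathsf G([t_k{=}0]\to\mathsf Gp)$, and for each color $b\ne0$: $\mathsf G\big([t_k{=}b]\to(p\wedge\neg[c_k{=}b])\,\mathsf W\,(\neg p\wedge[c_k{=}b])\big)$.
- $\psi_k=\langle B\rangle\psi_i$: for (0), $\mathsf G\neg R_\rho[\top]$ for every diagonal $\rho$ with $k\in H(\rho)$. For (1), for every $\rho$ (diagonal or not) with $k\notin H(\rho)$: $\mathsf G\neg R_\rho[\neg\mathsf Xev_k]$ if $val_i(H(\rho))$ is true, and $\mathsf G\neg R_\rho[\mathsf Xev_k]$ if it is false.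
- $\psi_k=\langle\bar B\rangle\psi_i$: for (1), $\mathsf G\neg R_\rho[\top]$ for every non-diagonal $\rho$ with $k\in H(\rho)$ in which "$val_i(H(\rho))\iff k\notin J_0\cup M$" fails. For (2), for each $t\in\mathrm{Col}^T$: $\mathsf G\big(([t]\wedge\mathsf G\neg ev_k)\to\bigvee R^\infty_\rho\big)$, the disjunction being over the non-diagonal $\rho$ with first component $t$ and $val_i(H(\rho))$ true.
- $\psi_k=\langle E\rangle\psi_i$: for (0), $\mathsf G\neg R_\rho[\top]$ for every diagonal $\rho$ with $k\in H(\rho)$. For (1), for every $\rho$ with $k\notin H(\rho)$: $\mathsf G\neg(\neg ev_k\wedge\mathsf XR_\rho[\top])$ if $val_i(H(\rho))$ is true, and $\mathsf G\neg(ev_k\wedge\mathsf XR_\rho[\top])$ if it is false.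
- $\psi_k=\langle\bar E\rangle\psi_i$: for (0), $\neg R_\rho[\top]$ for every $\rho$ with $k\notin H(\rho)$, evaluated at position $0$. For (1), $\mathsf G\neg R_\rho[\top]$ for every non-diagonal $\rho$ with $k\in H(\rho)$ in which "$val_i(H(\rho))\iff k\notin M\cup J$" fails.
- Root: $\bigvee\{R_\rho[\top]:\rho\text{ diagonal},\ val_n(H(\rho))\text{ true}\}$.

**Step 1: the conjuncts express the conditions.** We go through the items, using (10), (11) and $\hat\psi_i(x,y)=val_i(H(\rho))$ for the pattern $\rho$ of $(x,y)$. For a proposition, $(C_k)$ says that the first position $\ge x$ without $p$ and the first position $\ge x$ with $c_k=t_k(x)\ne0$ coincide or both fail to exist. If $t_k(x)=0$ this says that $p$ holds from $x$ on; if $t_k(x)=b\neq0$ it is the displayed $\mathsf W$-formula. For $\langle B\rangle$, the formula $\mathsf Xev_k$ at $y$ says $c_k(y+1)=t_k(x)\ne0$, so the items forbid exactly the pairs violating (0) or (1). For $\langle\bar B\rangle$(1) and $\langle\bar E\rangle$(1), use (9). For $\langle\bar B\rangle$(2), with $t=t_T(x)$, the formula $\mathsf G\neg ev_k$ at $x$ says $k\notin H(x,y)$ for all $y\ge x$.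 There are finitely many patterns, so $\hat\psi_i(x,y)$ holds for infinitely many $y$ iff one pattern $\rho$ with $val_i(H(\rho))$ true is realized by $(x,y)$ for infinitely many $y$; such $\rho$ is non-diagonal, with first component $t$. For $\langle E\rangle$(1), the formula is evaluated at $x-1$, where $x\ge1$ is the left endpoint, and $ev_k$ there says $c_k(x-1)=t_k(y)\ne0$. For $\langle\bar E\rangle$(0), no pair $(0,y)$ may have a pattern with $k\notin H(\rho)$. The root says that $\hat\psi_n(0,0)$ is true.

**Step 2: equivalence.** If $w$ satisfies $\varphi$, take a correct annotation (Lemma 5). By Lemma 6 all $(C_k)$ hold, and $\hat\psi_n(0,0)=\psi_n(0,0)$ is true. So the extended word satisfies $\Phi_\varphi$. Conversely, if an annotated extension of $w$ satisfies $\Phi_\varphi$, all $(C_k)$ hold, the annotation is correct by Lemma 6, and $\psi_n(0,0)=\hat\psi_n(0,0)$ is true. As $\psi_n\equiv\varphi$, $w$ satisfies $\varphi$.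

**Step 3: size.** There are at most $2^{nm+3n}$ non-diagonal and $2^{nm+n}$ diagonal patterns, hence $2^{O(n^3)}$ in total, since $nm=n(n+1)^2$. In all uses the argument $\gamma$ of $\Theta_D$ has size $O(nm)$. Let $g(j)$ be the maximal size of $\Theta_D[\gamma]$, $\Theta_D^\infty[\gamma]$ with $|M\setminus D|\le j$. For a suitable constant $c$ we have $g(0)\le cnm$. For $|M\setminus D|=j\ge1$ the formula is a disjunction of fewer than $2^j$ terms, each with one $\Theta_{D'}$ (or $\Theta^\infty_{D'}$), $|M\setminus D'|\le j-1$, and an overhead of at most $cnm$. So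
$$g(j)\le2^j\big(g(j-1)+cnm\big),\qquad\text{hence}\qquad g(j)+cnm\le2^{j+1}\big(g(j-1)+cnm\big),$$
and $g(n)\le2cnm\prod_{j=1}^n2^{j+1}=2^{O(n^2)}$. The formula $\Phi_\varphi$ consists of $2^{O(n^3)}$ parts of size $2^{O(n^2)}$ each. (For a proposition there are at most $2^m$ parts of size $O(m)$; in item (2) of $\langle\bar B\rangle$ each pattern occurs in one disjunction only.) So $|\Phi_\varphi|=2^{O(n^3)}$, and it is written down directly from its definition in time $2^{O(n^3)}$. This proves Theorem 2. $\square$

## 11. Exponential space suffices

**Step 1: satisfiability.** By Theorem 2, $\varphi$ is satisfiable iff $\Phi_\varphi$ is. LTL satisfiability is in PSPACE, so space $2^{O(n^3)}$ suffices, and $n=O(|\varphi|)$.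

**Step 2: model checking.** $\mathcal K=(G,G_0,\delta,\mu)$ violates $\varphi$ iff some trace satisfies $\neg\varphi$. We describe traces in LTL with fresh propositions $f_g$, $g\in G$. Let $\kappa$ be
$$\bigvee_{g\in G_0}f_g\wedge\mathsf G\bigvee_{g\in G}\Big(f_g\wedge\bigwedge_{g'\ne g}\neg f_{g'}\Big)\wedge\mathsf G\bigwedge_{g\in G}\Big(f_g\to\mathsf X\bigvee_{(g,g')\in\delta}f_{g'}\Big)\wedge\mathsf G\bigwedge_{g\in G}\Big(f_g\to\bigwedge_{p\in\mu(g)}p\wedge\bigwedge_{p\in AP\setminus\mu(g)}\neg p\Big).$$
A word over $2^{AP}$ extends to a model of $\kappa$ iff it is a trace of $\mathcal K$. The fresh propositions of $\kappa$ and of $\Phi_{\neg\varphi}$ are disjoint, so $\mathcal K$ violates $\varphi$ iff $\Phi_{\neg\varphi}\wedge\kappa$ is satisfiable. This formula has size $2^{O(n^3)}$ plus a polynomial in the size of $\mathcal K$. Hence the complement of model checking is in EXPSPACE, and so is model checking.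

The lower bound in Theorem 1 follows from the EXPSPACE-hardness of AB quoted in Section 2, since AB is a fragment of HS. The next section gives a direct proof, which is also needed for Theorem 3.

## 12. Tilings of width $2^N$

**Definition (tiling).** The input is $N\ge1$ in unary, a finite tile set $\mathcal D$, relations $\mathcal H,\mathcal V\subseteq\mathcal D^2$, sets $\mathcal D_\ell,\mathcal D_r\subseteq\mathcal D$, and $d_0,d_f\in\mathcal D$. A *tiling with $h$ rows*, $h\in\{1,2,\dots\}\cup\{\infty\}$, assigns tiles to $[0,2^N-1]\times[0,h)$ such that horizontal neighbors (left, right) within rows are in $\mathcal H$, vertical neighbors (lower, upper) are in $\mathcal V$, column $0$ is in $\mathcal D_\ell$, column $2^N-1$ is in $\mathcal D_r$, $d_0$ is at $(0,0)$, and $d_f$ occurs.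

**Lemma 8.** It is EXPSPACE-hard to decide whether a tiling with some finite number of rows exists, and also to decide whether a tiling with infinitely many rows exists.

*Proof.* **Step 1: a machine that never halts.** Given an input of an EXPSPACE problem, build in polynomial time a number $N$ and a deterministic one-tape machine with transition function $\Delta$ and the input hard-wired into its states. It starts in state $q_0$ on cell $0$ of a blank tape, uses only the cells $0,\dots,2^N-1$ and never halts. It first writes the input and returns to cell $0$, counting with its states, and then runs a decider. To accept, it writes the blank $\sqcup$, enters $q_{acc}$ without moving, and then stays there forever by $\Delta(q_{acc},\sqcup)=(q_{acc},\sqcup,\text{stay})$. To reject, it stays forever in $q_{rej}$.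

**Step 2: the tiles.** A tile has four colors (left, right, bottom, top). For all tape symbols $a$ and states $q$ the tiles are:

- $d_0=(\bullet,\iota,*,(q_0,\sqcup))$ and $d_1=(\iota,\iota,*,\sqcup)$;
- $(\bullet,\bullet,a,a)$;
- transition tiles, for $\Delta(q,a)=(q',a',\cdot)$: $(\bullet,(q',\rightarrow),(q,a),a')$ for a right move, $((q',\leftarrow),\bullet,(q,a),a')$ for a left move, $(\bullet,\bullet,(q,a),(q',a'))$ for staying;
- receiving tiles $((q,\rightarrow),\bullet,a,(q,a))$ and $(\bullet,(q,\leftarrow),a,(q,a))$.

$\mathcal H$ requires right color = left color of the neighbor, $\mathcal V$ requires top = bottom. $\mathcal D_\ell$ contains the tiles with left color $\bullet$; $\mathcal D_r$ contains the tiles with right color $\bullet$ together with $d_1$; $d_f=(\bullet,\bullet,(q_{acc},\sqcup),(q_{acc},\sqcup))$. For example, if $\Delta(q,\sqcup)=(q',1,\text{right})$, the tile $(\bullet,(q',\rightarrow),(q,\sqcup),1)$ stands to the left of $((q',\rightarrow),\bullet,\sqcup,(q',\sqcup))$: the bottoms read $(q,\sqcup)\,\sqcup$, the tops $1\,(q',\sqcup)$.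

**Step 3: the rows are forced.** With $d_0$ at $(0,0)$, row $0$ is $d_0d_1\cdots d_1$, because $d_1$ is the only tile with left color $\iota$. Its tops form the initial configuration. No tile has top color $*$, so $d_0,d_1$ do not occur in later rows. Suppose the bottoms of row $j\ge1$ form the configuration after $j-1$ steps. The tile at the head position is the transition tile of $\Delta(q,a)$, so it is determined. In rows $\ge1$, a color $(q,\rightarrow)$ occurs as a right color only in transition tiles and as a left color only in receiving tiles, and a color $(q,\leftarrow)$ occurs as a left color only in transition tiles and as a right color only in receiving tiles. Neither occurs at a border. So exactly the cell to which the head moves (if it moves) carries a receiving tile, with the right state; all other cells carry $(\bullet,\bullet,a,a)$; and the tops form the next configuration. The forced row exists, since the machine never halts and never leaves its cells. Hence for each number of rows (finite or infinite) the assignment is forced, and $d_f$ occurs in some row iff the machine accepts. So each of the two existence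 questions has the answer yes iff the machine accepts. $\square$

**Lemma 9.** Satisfiability and model checking of AB are EXPSPACE-hard.

*Proof.* **Step 1: the structure.** Let $\mathcal K_N$ have the states $\#$, $0_i,1_i$ ($1\le i\le N$) and $d\in\mathcal D$, each labeled by itself. The state $\#$ is initial, and the edges are $\#\to\{0_1,1_1\}\to\dots\to\{0_N,1_N\}\to\mathcal D\to\#$. Traces are sequences of cells "$\#$, $N$ address bits, tile".

**Step 2: vocabulary in AB.** From $[0,0]$, the formula $[A][A]\theta$ says that $\theta$ holds at all intervals: the first step reaches all $[0,z]$, the second all $[z,u]$. Let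
$$left(\alpha)=\langle B\rangle(\pi\wedge\alpha),\qquad right(\alpha)=\langle A\rangle(\pi\wedge\alpha),\qquad\chi=\neg\langle B\rangle(\neg\pi\wedge right(\#)).$$
At $[x,y]$ with $x<y$: $left(\alpha)$ means $\alpha(x,x)$, $right(\alpha)$ means $\alpha(y,y)$, and $\chi$ means that no $\#$ lies strictly between $x$ and $y$. At a singleton $[u,u]$ labeled $\#$, the formulas $bit_i=\langle A\rangle(\chi\wedge right(1_i))$ and $tile_d=\langle A\rangle(\chi\wedge right(d))$ read the cell that starts at $u$: an interval $[u,z]$ with $\chi$ ends inside this cell or at the next $\#$. Let $cell_2=left(\#)\wedge right(\#)$, which is false on singletons, and $same=\bigwedge_i(left(bit_i)\leftrightarrow right(bit_i))$.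

**Step 3: the formula $\eta$.** It is the conjunction of

- $\bigwedge_i\neg bit_i\wedge tile_{d_0}$ and $\langle A\rangle\langle A\rangle(\pi\wedge d_f)$;
- $[A][A]\big((\pi\wedge\#)\to((\bigwedge_i\neg bit_i\to\bigvee_{d\in\mathcal D_\ell}tile_d)\wedge(\bigwedge_ibit_i\to\bigvee_{d\in\mathcal D_r}tile_d))\big)$;
- $[A][A]\big((cell_2\wedge\chi)\to\bigwedge_i(right(bit_i)\leftrightarrow(left(bit_i)\oplus\bigwedge_{j<i}left(bit_j)))\big)$, which says that the address grows by $1$ modulo $2^N$ from each cell to the next;
- $[A][A]\big((cell_2\wedge\chi)\to(\bigwedge_i\neg right(bit_i)\vee\bigvee_{(d,d')\in\mathcal H}(left(tile_d)\wedge right(tile_{d'})))\big)$;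
- $[A][A]\big((cell_2\wedge same\wedge\neg\langle B\rangle(cell_2\wedge same))\to\bigvee_{(d,d')\in\mathcal V}(left(tile_d)\wedge right(tile_{d'}))\big)$.

Addresses start at $0$ and count modulo $2^N$, so the trace lists the rows one after another; consecutive cells are horizontal neighbors unless the second has address $0$; and the next cell with the same address is the cell above, which the last item selects. So some trace of $\mathcal K_N$ satisfies $\eta$ iff a tiling with infinitely many rows exists.

**Step 4: both problems.** $\mathcal K_N$ satisfies $\neg\eta$ iff no such tiling exists; as EXPSPACE is closed under complement, model checking is EXPSPACE-hard by Lemma 8. For satisfiability, conjoin to $\eta$ the AB formula saying that $\#$ holds at $[0,0]$, that every singleton has exactly one label, and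
$$[A][A]\Big((\langle B\rangle\top\wedge\neg\langle B\rangle\langle B\rangle\top)\to\bigvee_{(g,g')\in\delta}(left(g)\wedge right(g'))\Big).$$
The premise holds exactly at the intervals $[x,x+1]$, so the models of the added formula are exactly the traces of $\mathcal K_N$. All formulas have polynomial size. $\square$

Together with Section 11 this proves Theorem 1. $\square$

**Lemma 10.** Satisfiability of BE over finite words is EXPSPACE-hard, and this holds for instances all of whose models have length at least $2$.

*Proof.* Now each position is a cell, carrying bits $b_1,\dots,b_N$ and a tile. Let $right'(\alpha)=\langle E\rangle(\pi\wedge\alpha)$, let $left(\alpha)=\langle B\rangle(\pi\wedge\alpha)$ as before, and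
$$glob(\theta)=\theta\wedge[B]\theta\wedge[E]\theta\wedge[B][E]\theta .$$
At the whole interval, $glob(\theta)$ says that $\theta$ holds at all subintervals: the whole word, the proper prefixes, the proper suffixes, and the proper suffixes of proper prefixes. Let $same'=\bigwedge_i(left(b_i)\leftrightarrow right'(b_i))$. Take the conjunction of

- $\langle B\rangle\top$; $left(\bigwedge_i\neg b_i\wedge d_0)$; $right'(\bigwedge_ib_i)$; $\neg glob(\neg(\pi\wedge d_f))$;
- $glob\big(\pi\to\theta_1\big)$, where $\theta_1$ says: exactly one tile holds, and it is in $\mathcal D_\ell$ if $\bigwedge_i\neg b_i$ and in $\mathcal D_r$ if $\bigwedge_ib_i$;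
- $glob\big((\langle B\rangle\top\wedge\neg\langle B\rangle\langle B\rangle\top)\to\theta_2\wedge\theta_3\big)$, where $\theta_2=\bigwedge_i(right'(b_i)\leftrightarrow(left(b_i)\oplus\bigwedge_{j<i}left(b_j)))$ and $\theta_3=\bigwedge_i\neg right'(b_i)\vee\bigvee_{(d,d')\in\mathcal H}(left(d)\wedge right'(d'))$;
- $glob\big((\neg\pi\wedge same'\wedge\neg\langle B\rangle(\neg\pi\wedge same'))\to\bigvee_{(d,d')\in\mathcal V}(left(d)\wedge right'(d'))\big)$.

The addresses start at $0$, count modulo $2^N$ and end at $2^N-1$, so the word lists complete rows, and the other parts say that they form a tiling. Hence the formula is satisfiable over finite words iff a tiling with finitely many rows exists; apply Lemma 8. The conjunct $\langle B\rangle\top$ requires length at least $2$. $\square$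

## 13. Fragments, finite words, fixed formulas and Büchi automata

*Proof of Theorem 3.*

**Part 1.** Membership is Theorem 1. Hardness for fragments containing $\langle A\rangle,\langle B\rangle$ is Lemma 9. For fragments containing $\langle B\rangle,\langle\bar B\rangle,\langle E\rangle$, let $\varphi$ be the BE formula of Lemma 10. From $[0,0]$, $\langle\bar B\rangle$ moves to $[0,y]$ with $y\ge1$, and the truth of $\varphi$ at $[0,y]$ depends only on $w(0)\cdots w(y)$. Since $\varphi$ requires length at least $2$, it is satisfiable over finite words iff $\langle\bar B\rangle\varphi$ is satisfiable over infinite words.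

**Part 2.** For BE: $\varphi$ is satisfiable over finite words iff $\langle A\rangle\varphi$ is satisfiable over infinite words, because $\langle A\rangle$ moves from $[0,0]$ to the intervals $[0,y]$, $y\ge0$. So membership follows from Theorem 1; hardness is Lemma 10.

For full HS over finite words of length $\ell\ge1$, all intervals lie within $[0,\ell-1]$. The idea is to mark the finite word as a prefix of an infinite one. Add a fresh proposition $e$ and replace recursively each $\langle X\rangle\psi$ by $\langle X\rangle(e\wedge\psi^e)$, obtaining $\varphi^e$. The following formulas force $e$ to hold exactly on a nonempty finite prefix: $e$ at $[0,0]$; $\langle A\rangle\langle A\rangle(\pi\wedge\neg e)$; and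
$$[A][A]\big((\langle B\rangle\top\wedge\neg\langle B\rangle\langle B\rangle\top\wedge\neg left(e))\to\neg right(e)\big),$$
which says that a position after one without $e$ has no $e$. By homogeneity, $e$ holds on an interval iff the interval lies in that prefix. So, by induction, $\varphi^e$ at an interval in the prefix means $\varphi$ at this interval in the finite word. Conjoin $\varphi^e$ if formulas are evaluated at $[0,0]$, or $\langle A\rangle(e\wedge\neg\langle\bar B\rangle e\wedge\varphi^e)$ if they are evaluated at the whole interval. Thus satisfiability over finite words reduces in polynomial time to Theorem 1, for either convention. Hardness for evaluation at the whole interval follows from BE. For evaluation at $[0,0]$: a BE formula $\varphi$ is satisfiable over finite words at the whole interval iff $\langle A\rangle\varphi$ is satisfiable over finite words at $[0,0]$ (cut the word after the right endpoint of the witness interval).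

**Part 3.** Let $\mathcal B$ be the NBA of $\Phi_{\neg\varphi}$, used on the fly. Consider the graph of pairs $(g,b)$ of a state $g$ of $\mathcal K$ and a state $b$ of $\mathcal B$, with an edge to $(g',b')$ if $(g,g')\in\delta$ and, for some choice of the annotation bits, $\mathcal B$ can go from $b$ to $b'$ on the letter consisting of the labels of $g$ and these bits. By Theorem 2, $\mathcal K$ violates $\varphi$ iff from some initial pair one can reach a pair with accepting $b$ that lies on a cycle. Search for such a lasso nondeterministically: guess the path step by step together with the annotation bits, remember one accepting pair, and return to it after at least one step. A pair takes $2^{O(n^3)}+O(\log|\mathcal K|)$ bits, and transitions of $\mathcal B$ are checkable in space polynomial in $|\Phi_{\neg\varphi}|$, which is $2^{O(n^3)}$. Only the labels occurring in $\varphi$ matter, and they are looked up in $\mathcal K$. This is a procedure for the complement of model checking, and nondeterministic space is closed under complement, so the same bound holds for model checking.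

For fixed $\varphi$ the bound is $O(\log|\mathcal K|)$, that is, NL. For NL-hardness take the fixed formula $\neg\langle A\rangle\langle A\rangle p$. From $[0,0]$, $\langle A\rangle\langle A\rangle p$ says that $p$ holds on some interval, hence at some position. So the formula holds on all traces iff no $p$-state is reachable from $G_0$. Unreachability of a vertex in a directed graph is NL-complete, and adding self-loops makes $\delta$ total without changing reachability.

**Part 4.** *Upper bound.* Translate $\Phi_\varphi$ into an NBA with $2^{O(|\Phi_\varphi|)}=2^{2^{O(n^3)}}$ states and delete the fresh propositions from its letters. By Theorem 2 the resulting NBA accepts exactly the words satisfying $\varphi$.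

*Lower bound.* Over $b_1,\dots,b_N,r$ let
$$\xi_N=[A][A]\Big((\pi\wedge\neg r)\to\langle A\rangle\big(\neg\pi\wedge right(r)\wedge\bigwedge_i(left(b_i)\leftrightarrow right(b_i))\big)\Big),$$
an AB formula of size $O(N)$. It says that every position without $r$ has a later position with $r$ and the same bits. For $\emptyset\ne P\subseteq\{0,1\}^N$ let $u_P$ enumerate $P$ without $r$, and let $v_P$ be the infinite repetition of an enumeration of $P$ with $r$. Then $u_Pv_{P'}$ satisfies $\xi_N$ iff $P\subseteq P'$. Given an NBA for $\xi_N$, let $q_P$ be the state after $u_P$ in some accepting run on $u_Pv_P$. If $q_P=q_{P'}$, we may exchange the tails of the two runs, so $u_Pv_{P'}$ and $u_{P'}v_P$ are both accepted; hence $P\subseteq P'$ and $P'\subseteq P$, so $P=P'$. The states $q_P$ are therefore distinct, and there are at least $2^{2^N}-1$ of them. $\square$
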